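# Circle actions do not force the Witten genus to vanish

## 1. A plausible vanishing statement and its easy cases

Suppose a connected manifold carries the topological structure that makes its Witten genus a modular form, and suppose the circle acts on it non-trivially. The first guess is that the Witten genus is then zero. We make this precise, see why it is tempting, and test it. It will turn out to be false, and the rest of the talk builds a counterexample.

All manifolds are closed, smooth and oriented, unless a boundary is mentioned.

**Definition (rational $BO(8)$-manifold).** A manifold $M$ is a $BO(8)$-manifold if it is spin and $p_1(M)/2=0$. It is a *rational $BO(8)$-manifold* if it is spin and $p_1(M)=0$ in $H^4(M;\mathbb Q)$.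

Spheres, and all stably parallelizable manifolds, are examples. The quaternionic plane $\mathbb{HP}^2$ is spin, but $p_1(\mathbb{HP}^2)=2u\ne0$, so it is not an example.

**Definition (Witten genus).** Let $\dim M=4k$ and write $p(M)=\prod_{i=1}^{2k}(1+x_i^2)$ formally. Then
$$\varphi_W(M)=\Big\langle \prod_{i=1}^{2k}Q(x_i),[M]\Big\rangle\in\mathbb Q[[q]],\qquad Q(x)=\frac{x/2}{\sinh(x/2)}\prod_{n\ge1}\frac{(1-q^n)^2}{(1-q^ne^{x})(1-q^ne^{-x})}.$$
If $4\nmid\dim M$, set $\varphi_W(M)=0$.

This is an oriented bordism invariant. Putting $q=0$ shows that its constant term is $\hat A(M)$.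

For $n\ne0$, $n\cdot M$ denotes $|n|$ disjoint copies of $M$, with reversed orientation if $n<0$; it is a *non-trivial multiple* of $M$. An action on a connected manifold is *non-trivial* if some group element acts by a map other than the identity. An $S^1$-action is *semi-free* if every point is either fixed or has trivial stabilizer. For instance, $S^1$ acts semi-freely on the unit sphere $S^{2c}\subset\mathbb C^c\oplus\mathbb R$ by scalars on $\mathbb C^c$, with two fixed points.

The starting point is the following known result.

**Theorem 1 (given).** Let $M$ be an oriented closed manifold. If a non-trivial multiple of $M$ is oriented bordant to a connected rational $BO(8)$-manifold with non-trivial $S^3$-action, then $\varphi_W(M)=0$.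

The problem, posed in the document printed as "Johannes Gutenberg-Universität Mainz" (https://homeweb.unifr.ch/dessaia/pub/papers/MZpreprint6_Witten_S3.pdf), is to prove or disprove the same statement with $S^1$ in place of $S^3$. Two easy cases support the guess "true".

*Free actions.* If $S^1$ acts freely on $M$, then $M$ is the unit circle bundle of the complex line bundle $M\times_{S^1}\mathbb C\to M/S^1$, so it bounds the disc bundle. Hence $\varphi_W(M)=0$.

*Small dimensions.* We use a theorem of Atiyah and Hirzebruch (*Spin-manifolds and group actions*, 1970): $\hat A(M)=0$ for a connected closed spin manifold with a non-trivial smooth $S^1$-action. Section 2 shows that for a rational $BO(8)$-manifold of dimension $4k$ the genus $\varphi_W(M)$ lies in $\mathbb Q[E_4,E_6]$ and is homogeneous of weight $2k$. In weights $4,6,8,10,14$ this space is spanned by $E_4$, $E_6$, $E_4^2$, $E_4E_6$, $E_4^2E_6$ respectively, all with constant term $1$; in weight $2$ it is zero. A circle action makes the constant term $\hat A(M)$ vanish, so $\varphi_W(M)=0$ in dimensions $4,8,12,16,20$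 and $28$. The first dimension in which this argument leaves room is $24$, where it gives only $\varphi_W(M)\in\mathbb Q\Delta$, with
$$\Delta=(E_4^3-E_6^2)/1728 .$$

Nevertheless the guess is wrong.

**Theorem A.** There is a connected rational $BO(8)$-manifold $M$ with a non-trivial (even semi-free) smooth $S^1$-action and $\varphi_W(M)\ne0$. Every fixed point component has codimension $8$ or $12$.

So the $S^1$-version of Theorem 1 is disproved by $M$ itself, with multiple $1$. The same method shows how large the set of values is.

**Theorem B.**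

1. If $M$ is a connected rational $BO(8)$-manifold with non-trivial $S^1$-action, then $\varphi_W(M)\in\Delta\cdot\mathbb Q[E_4,E_6]$.
2. There is $N\ge1$ such that for every homogeneous $0\ne F\in\mathbb Q[E_4,E_6]$ there are $r\in\mathbb Q^\times$ and a connected rational $BO(8)$-manifold $M$ with non-trivial semi-free $S^1$-action such that $\varphi_W(M)=r\,\Delta^NF$.

Hence the ideal of $\mathbb Q[E_4,E_6]$ generated by the Witten genera in question has radical $(\Delta)$.

The smallest possible $N$ is not determined. No converse to part 1 on the level of bordism classes is asserted: it is not claimed that if a multiple of $M$ is bordant to a rational $BO(8)$-manifold and $\hat A(M)=0$, then a multiple of $M$, or of a power of $M$, is bordant to an $S^1$-manifold as in part 1.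

## 2. The Witten genus through the sigma function

For a real vector bundle with formal Pontrjagin roots $y_a$ put $s_i=\sum_a y_a^{2i}\in H^{4i}(\,\cdot\,;\mathbb Q)$. Then $s_1=p_1$ and $\mathbb Q[p_1,p_2,\dots]=\mathbb Q[s_1,s_2,\dots]$; for example $s_2=p_1^2-2p_2$. Write $s_i(M)=s_i(TM)$. The classes $s_i$ are stable and additive on direct sums. From now on "degree" means half the cohomological degree, so $\deg s_i=2i$. Let $w_2,w_3,\dots$ be indeterminates with $\deg w_i=2i$, let $R=\mathbb Q[w_2,w_3,\dots]$, and write $w\cdot s=\sum_{i\ge2}w_is_i$.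

We recall the Weierstrass functions of a lattice $\Lambda\subset\mathbb C$. The function $\sigma$ is entire and odd, with simple zeros exactly on $\Lambda$ and $\sigma(z)=z+\cdots$. Further $\zeta_W=\sigma'/\sigma$ and $\wp=-\zeta_W'=z^{-2}+\frac{g_2}{20}z^2+\frac{g_3}{28}z^4+\cdots$. For $\omega\in\Lambda$ there are $\eta_\omega\in\mathbb C$ and $\psi(\omega)=\pm1$ with
$$\zeta_W(z+\omega)=\zeta_W(z)+\eta_\omega,\qquad \sigma(z+\omega)=\psi(\omega)\,e^{\eta_\omega(z+\omega/2)}\,\sigma(z).\tag{1}$$
For a basis $\omega_1,\omega_2$ of $\Lambda$, Legendre's relation says $\eta_{\omega_1}\omega_2-\eta_{\omega_2}\omega_1=\pm2\pi i$.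

The second derivative of $\log(z/\sigma(z))$ is $\wp-z^{-2}$. Integrating twice,
$$\log\frac{z}{\sigma(z)}=\sum_{i\ge2}w_i(\Lambda)z^{2i},\qquad w_2(\Lambda)=\frac{g_2}{240},\quad w_3(\Lambda)=\frac{g_3}{840},\tag{2}$$
and $w_i(\Lambda)\in\mathbb Q[g_2,g_3]$ has weight $2i$. There is no $z^2$-term, and this is where $p_1=0$ will be used.

**Lemma 1.** Let $M$ be a rational $BO(8)$-manifold, $q=e^{2\pi i\tau}$, $\operatorname{Im}\tau>0$, $\Lambda_\tau=2\pi i(\mathbb Z+\mathbb Z\tau)$. Then $\varphi_W(M)(q)=\langle e^{w\cdot s(M)},[M]\rangle$ at $w=w(\Lambda_\tau)$.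

*Proof.* If $4\nmid\dim M$, both sides are $0$. Otherwise write $Q(x)=x/\theta(x)$ with
$$\theta(x)=2\sinh(x/2)\prod_{n\ge1}\frac{(1-q^ne^x)(1-q^ne^{-x})}{(1-q^n)^2}.$$
This is entire and odd, $\theta(x)=x+\cdots$, with simple zeros exactly on $\Lambda_\tau$. Clearly $\theta(x+2\pi i)=-\theta(x)$. Writing $2\sinh(x/2)=e^{x/2}(1-e^{-x})$ and shifting $e^x\mapsto qe^x$, all but two factors cancel in the quotient, and
$$\frac{\theta(x+2\pi i\tau)}{\theta(x)}=q^{1/2}\,\frac{1-q^{-1}e^{-x}}{1-qe^{x}}=-q^{-1/2}e^{-x}.$$
So for every $\omega\in\Lambda_\tau$ the quotient $\theta(x+\omega)/\theta(x)$ is the exponential of an affine function, and by (1) the same holds for $\sigma$. The function $\theta/\sigma$ is entire without zeros, and $(\log(\theta/\sigma))''$ is entire and $\Lambda_\tau$-periodic, hence constant. As $\theta/\sigma$ is even with value $1$ at $0$, we get $\theta/\sigma=e^{ax^2}$ for some $a=a(\tau)$. Therefore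
$$\prod Q(x_i)=e^{-a\,p_1(M)}\prod\frac{x_i}{\sigma(x_i)}=e^{-a\,p_1(M)}\,e^{w\cdot s(M)},$$
and $p_1(M)=0$ rationally. $\square$

For $\Lambda_\tau$ one has $g_2=E_4/12$ and $g_3=-E_6/216$, so $g_2^3-27g_3^2=\Delta$. Since $w_i(\Lambda_\tau)$ has weight $2i=\deg s_i$, Lemma 1 shows $\varphi_W(M)\in\mathbb Q[E_4,E_6]$, homogeneous of weight $\frac12\dim M$, as promised.

*Example.* In dimension $8$ with $p_1=0$ we have $s_2=-2p_2$, so $\varphi_W(M)=w_2s_2[M]=-\frac{g_2}{120}p_2[M]=-\frac{p_2[M]}{1440}E_4$. This is $\hat A(M)E_4$, because $\hat A=(7p_1^2-4p_2)/5760$.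

## 3. Semi-free actions, and where the theta-function argument stops

Let us try to prove the guess for a semi-free non-trivial action on a connected rational $BO(8)$-manifold $M$ with $4\mid\dim M$. The circle acts on the normal bundle of a fixed component $F$ with weights $\pm1$. Hence that bundle has a complex structure $\nu$ on which $S^1$ acts by scalars. Let $c=c_F\ge1$ be its complex rank, $x_1,\dots,x_c$ its Chern roots, $e=c_1(\nu)=\sum x_j$ and $m=c/2$. Orient $F$ so that $TF\oplus\nu$ has the orientation of $M$.

Recall the localization formula (Atiyah–Bott, Berline–Vergne). For $\alpha\in H^*_{S^1}(M;\mathbb Q)$ the push-forward $\int_M\alpha$ lies in $H^*(BS^1;\mathbb Q)=\mathbb Q[z]$ and equals $\sum_F\int_F\alpha|_F/\prod_j(x_j+z)$ in $\mathbb Q[z,z^{-1}]$. The equivariant version of $s_i(M)$ restricts on $F$ to $s_i(F)+\sum_j(x_j+z)^{2i}$. Fix $\Lambda$ and put $w=w(\Lambda)$. By (2), $y^{-1}\exp(\sum w_iy^{2i})=1/\sigma(y)$. So localization, applied to the equivariant version of $e^{w\cdot s}$, gives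
$$f(z):=\sum_F\int_Fe^{w\cdot s(F)}\prod_{j=1}^{c}\frac1{\sigma(x_j+z)}\ \text{ is holomorphic at }z=0,\qquad f(0)=\langle e^{w\cdot s(M)},[M]\rangle .\tag{3}$$
Since the $x_j$ are nilpotent, $f$ is meromorphic on $\mathbb C$ with poles only on $\Lambda$.

*Isolated fixed points.* Here $f(z)=(n_+-n_-)\,\sigma(z)^{-c}$, where $n_\pm$ count fixed points by sign. Holomorphy at $0$ forces $n_+=n_-$, so $f=0$ and $\varphi_W(M)=0$. The guess survives.

*The general attempt.* By (1), replacing $z$ by $z+\omega$ multiplies the integrand over $F$ by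
$$\psi(\omega)^c\exp\big(-\eta_\omega[c(z+\tfrac\omega2)+e]\big).\tag{4}$$
Suppose $e=0$ in $H^2(F;\mathbb Q)$ for all $F$ and all $c_F$ are equal to one $c$. Then $f(z+\omega)$ is a nowhere vanishing function times $f(z)$, so $f$ is holomorphic on all of $\Lambda$, hence entire. Moreover $f\sigma^c$ is elliptic and entire, hence constant, and it vanishes at $0$. So $f=0$ and $\varphi_W(M)=0$.

*Where it stops.* The factor $e^{-\eta_\omega e}$ in (4) is a cohomology class of $F$, not a number, so in general (4) says nothing about $f$ itself. Does $p_1(M)=0$ force $e=0$? The Gysin sequence of the circle bundle $ES^1\times M\to ES^1\times_{S^1}M$ shows that the kernel of $H^4_{S^1}(M;\mathbb Q)\to H^4(M;\mathbb Q)$ is $z\cdot H^2_{S^1}(M;\mathbb Q)$. So the equivariant first Pontrjagin class is $2z\mathsf A$ for some $\mathsf A\in H^2_{S^1}(M;\mathbb Q)$. On $F$ it equals $p_1(F)+\sum_j(x_j+z)^2=2z(e+mz)$, because $p_1(F)+\sum x_j^2=p_1(M)|_F=0$. As $z$ is not a zero divisor in $H^*(F;\mathbb Q)[z]$,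
$$\mathsf A|_F=e+mz .\tag{5}$$
Nothing more is forced. For an $S^3$-action, by contrast, the Gysin sequence of the $S^3$-bundle $ES^3\times M\to ES^3\times_{S^3}M$ shows that the equivariant $p_1$ is a multiple of the generator of $H^4(BS^3;\mathbb Q)$. Restricted to a circle in $S^3$ it is then a multiple of $z^2$. If this circle acts semi-freely, (5) gives $e=0$ and equal ranks, and the attempt succeeds. For $S^1$ the class $\mathsf A$ is a genuinely new degree of freedom. We now treat it as a second variable, next to $z$, and ask which relations are forced.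

**Definition (residue functionals).** Let $c\ge1$, $m=c/2$, $e=x_1+\dots+x_c$. Let $V=\mathbb Cz^{-1}\oplus\mathbb C[[A,z]]$ with $\deg A=\deg z=1$, let $E_w(y)=y^{-1}\exp(\sum_{i\ge2}w_iy^{2i})$, and for $h\in V$ put
$$T^w_c(h)=\operatorname{Res}_{z=0}\ h(e+mz,z)\prod_{j=1}^cE_w(x_j+z)\,dz,$$
where everything is expanded in $x$, that is, in $\mathbb C((z))[[x]]$ with coefficients in $\mathbb C[w_2,w_3,\dots]$.

Thus $(x_j+z)^{-1}=\sum_k(-1)^kx_j^kz^{-k-1}$, and $T^w_c(h)$ is a symmetric power series in the $x_j$. If $w$ is specialized so that all functions converge, then $T^w_c(h)$ is $\frac1{2\pi i}\oint$ over a small circle $|z|=\rho$ with all $|x_j|<\rho$. Give $w_i$ the degree $-2i$ for a moment. Then $E_w(y)$ is homogeneous of degree $-1$, and counting degrees gives: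

(6) If $h$ is homogeneous of degree $n$ (with $\deg z^{-1}=-1$), the component of $T^w_c(h)$ of $x$-degree $r$ is a polynomial in $w$, homogeneous of degree $r+c-1-n$ (now with $\deg w_i=2i$). It is zero if this number is negative.

*Example.* The component of $x$-degree $0$ of $T_4^w(z^3)$ is $\operatorname{Res}z^{-1}\exp(4\sum w_iz^{2i})\,dz=1$. The component of $x$-degree $0$ of $T_4^w(z^{-1})$ is the $z^4$-coefficient of $\exp(4\sum w_iz^{2i})$, namely $4w_2$.

For semi-free $M$ as above and $h\in\mathbb C[A,z]$, apply localization to the equivariant class $e^{w\cdot s}h(\mathsf A,z)$, with $w$ indeterminate. The result is a power series in $z$, so its residue is $0$. If we multiply the push-forward of $e^{w\cdot s}$ by $z^{-1}$, the residue is its constant term. By (5) this reads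
$$\sum_F\int_Fe^{w\cdot s(F)}\,T^w_{c_F}(h)=\begin{cases}0,&h\in\mathbb C[A,z],\\ \langle e^{w\cdot s(M)},[M]\rangle,&h=z^{-1}.\end{cases}\tag{7}$$

Here is the plan. If some $h=z^{-1}+(\text{power series in }A,z)$ satisfied $T_c^{w(\Lambda)}(h)=0$ for all $c$ that occur, then (7) would give $\varphi_W(M)=0$. In Section 5 we will see that for a single codimension such an $h$ always exists. In Section 6 we prove that for $c=4$ and $c=6$ together there is none. Linear algebra then produces linear functionals satisfying (7) with a non-zero right-hand side (Section 7), and bordism theory turns these functionals into actual fixed point sets and an actual $M$ (Section 8).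

From now on $c\in\{4,6\}$, so $m\in\{2,3\}$. Let $U_c$ be the ring of symmetric polynomials over $\mathbb Q$ in $x_1,\dots,x_c$, graded by $\deg x_j=1$.

## 4. The residues to leading order

The purpose of this section is to find the kernel of $T_c$ at $w=0$, where only rational functions occur.

**Lemma 2.** Let $\tilde h(e,z)=\sum_{l=0}^ng_l\,e^{n-l}\zeta^l$ with $\zeta=z+e/c$ and $g_l\in\mathbb C$. Then $\operatorname{Res}_{z=0}\tilde h(\sum x_j,z)/\prod_j(x_j+z)\,dz=0$ if and only if $g_l=0$ for $l=c-1$ and for all $l\ge c+1$.

*Proof.* Put $\xi_j=x_j-e/c$, so $\sum\xi_j=0$ and $x_j+z=\xi_j+\zeta$. The residue is an integral over a circle enclosing all poles, so it may be computed by expanding at large $\zeta$: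
$$\prod_j\frac1{\zeta+\xi_j}=\zeta^{-c}\sum_{r\ge0}\chi_r\zeta^{-r},\qquad \sum_r\chi_rt^r=\prod_j(1+\xi_jt)^{-1}=(1+\epsilon_2t^2+\dots+\epsilon_ct^c)^{-1},$$
where $\epsilon_i$ are the elementary symmetric functions of the $\xi_j$. The coefficient of $\zeta^{-1}$ gives the residue $\sum_lg_le^{n-l}\chi_{l-c+1}$, with $\chi_r=0$ for $r<0$. Now $\chi_0=1$ and $\chi_1=0$. For $r\ge2$ we have $\chi_r\ne0$: specialize $\epsilon_2=\epsilon_3=-1$ and the other $\epsilon_i=0$; since every $r\ge2$ is a sum of $2$'s and $3$'s, all coefficients of $(1-t^2-t^3)^{-1}$ with $r\ge2$ are positive. The elements $e,\epsilon_2,\dots,\epsilon_c$ are algebraically independent, and the powers of $e$ in the sum are distinct. So the residue vanishes if and only if $g_l\chi_{l-c+1}=0$ for each $l$. $\square$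

**Corollary 3.** If $h\in\mathbb C[A,z]$ is homogeneous of degree $n\ge11$ and $T_4^0(h)=T_6^0(h)=0$, then $h=0$.

*Proof.* Apply Lemma 2 to $\tilde h(e,z)=h(e+mz,z)$. Only $l\le c$ occurs, so $\tilde h$ is divisible by $e^{n-c}$. As $e=A-mz$, $h$ is divisible by $(A-2z)^{n-4}$ and by $(A-3z)^{n-6}$. These are coprime and their degrees add up to $2n-10>n$. So $h=0$. $\square$

The two codimensions already work against each other here: each alone allows a line of solutions, divisible by a high power of its own linear form. But Corollary 3 only controls high degrees, so the main step must use the actual functions $1/\sigma$.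

## 5. The kernel in one codimension

Fix a lattice $\Lambda$ and its $\sigma$, so that $E_{w(\Lambda)}=1/\sigma$. Multiplying $h\in V$ by $\sigma(z)$ removes the pole. So we study
$$\mathcal N_c=\Big\{N\in\mathbb C[[e,z]]:\ \operatorname{Res}_{z=0}\frac{N(\sum x_j,z)}{\sigma(z)\prod_j\sigma(x_j+z)}\,dz=0\Big\},$$
a $\mathbb C[[e]]$-module, because $e=\sum x_j$ does not involve $z$. The idea is that an elliptic function has residue sum zero, so numerators with the right multiplier lie in $\mathcal N_c$. The lemma says that there are enough of them.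

**Lemma 4.** Let $I_c=\{-1,0,1,\dots,c-2,c\}$. There are entire functions $G_i(e,z)=G_i^{(c)}(e,z)$ on $\mathbb C^2$, $i\in I_c$, such that:

(a) the lowest homogeneous part of $G_i$ at $0$ is $1$ for $i=-1$ and $z\zeta^i$ for $i\ge0$, where $\zeta=z+e/c$;

(b) for $\omega\in\Lambda$, $G_i(e,z+\omega)=\psi(\omega)^{c+1}\exp\big(\eta_\omega[(c+1)(z+\tfrac\omega2)+e]\big)\,G_i(e,z)$;

(c) each $G_i$ lies in $\mathcal N_c$, and every $N\in\mathcal N_c$ is $\sum_{i\in I_c}a_i(e)G_i$ with $a_i\in\mathbb C[[e]]$.

*Proof.* Put $\varepsilon=e/c$, so $\zeta=z+\varepsilon$.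

**Step 1: the functions with $i\ge0$.** Let $G_c=\sigma(z)\sigma(\zeta)^c$, with lowest part $z\zeta^c$. For $0\le l\le c-2$ let $G_l=\mathrm{const}\cdot\sigma(z)\sigma(\zeta)^c\,\wp^{(c-l-2)}(\zeta)$. Since $\wp^{(c-l-2)}$ has poles of order $c-l\le c$, this is entire, and for a suitable constant its lowest part is $z\zeta^l$. (The index $l=c-1$ is missing because there is no elliptic function with a single simple pole; Lemma 2 excludes the same index.)

**Step 2: the function $G_{-1}$.** This function must have a non-zero value at the origin. Put $G_{-1}=\sigma(z)\sigma(\zeta)^c\,\mathcal R$ with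
$$\mathcal R=\varepsilon^{-c}\Big[\zeta_W(z)-\sum_{k=0}^{c-1}\frac{(-\varepsilon)^k}{k!}\,\zeta_W^{(k)}(z+\varepsilon)\Big].$$
For fixed $\varepsilon\ne0$, $\mathcal R$ is elliptic in $z$: under $z\mapsto z+\omega$ both $\zeta_W(z)$ and the term $k=0$ change by $\eta_\omega$, and the terms with $k\ge1$ do not change. The function $\Phi=\varepsilon^cG_{-1}$ is entire on $\mathbb C^2$, since $\sigma(z)\zeta_W(z)$ is entire and $\sigma(\zeta)^c\zeta_W^{(k)}(\zeta)$ is entire for $k\le c-1$. We claim that $\Phi$ is divisible by $\varepsilon^c$. For $z\notin\Lambda$ and $\varepsilon$ small, the bracket is the remainder of order $c$ in the Taylor expansion of $\zeta_W(z)=\zeta_W((z+\varepsilon)-\varepsilon)$ about $z+\varepsilon$, so it is divisible by $\varepsilon^c$. Hence for $k<c$ the entire function $z\mapsto\partial_\varepsilon^k\Phi|_{\varepsilon=0}$ vanishes off $\Lambda$, so it vanishes identically. Thus $\Phi/\varepsilon^c=G_{-1}$ is entire.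

For the lowest part write $\zeta_W(z)=1/z+v(z)$ near $0$ with $v$ holomorphic. The contribution of $v$ to $\mathcal R$ is holomorphic near $(0,0)$, again as a Taylor remainder divided by $\varepsilon^c$. The contribution of $1/z$ is a geometric sum:
$$\varepsilon^{-c}\Big[\frac1{\zeta-\varepsilon}-\sum_{k=0}^{c-1}\varepsilon^k\zeta^{-k-1}\Big]=\frac1{(\zeta-\varepsilon)\zeta^c}=\frac1{z\,\zeta^c}.$$
So $G_{-1}=\sigma(z)\sigma(\zeta)^c\big(\frac1{z\zeta^c}+\text{holomorphic}\big)=1+\cdots$. This proves (a).

**Step 3: the multiplier.** By (1), $\sigma(z)\sigma(z+e/c)^c$ has the multiplier $\psi(\omega)^{c+1}\exp(\eta_\omega[(z+\frac\omega2)+c(z+\frac ec+\frac\omega2)])$, which is the one in (b). Each $G_i$ is this function times one that is elliptic in $z$ (for $i=-1$ when $\varepsilon\ne0$, and then (b) follows for all $\varepsilon$ by continuity).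

**Step 4: $G_i\in\mathcal N_c$.** For small generic $x$ the residue in question is the sum of the residues at $0,-x_1,\dots,-x_c$ of $G_i(e,z)/(\sigma(z)\prod_j\sigma(z+x_j))$, $e=\sum x_j$. By (1) the denominator has the multiplier $\psi(\omega)^{c+1}\exp(\eta_\omega[(c+1)(z+\frac\omega2)+\sum x_j])$, the same as in (b). So the quotient is elliptic with no other poles modulo $\Lambda$, and the sum of residues is $0$. This holds for all small generic $x$, hence as power series.

**Step 5: they generate.** Let $0\ne N\in\mathcal N_c$ have lowest part $N_{[d]}$, of degree $d$. The lowest part of the residue gives $\operatorname{Res}_{z=0}N_{[d]}/(z\prod(x_j+z))\,dz=0$. Write $N_{[d]}=g\,e^d+z\tilde h$ with $\tilde h$ homogeneous of degree $d-1$. Since only the powers $z^{-c-1},z^{-c-2},\dots$ occur in $z^{-1}/\prod(x_j+z)$, the term $ge^d$ contributes nothing. So $\operatorname{Res}\tilde h/\prod(x_j+z)\,dz=0$, and by Lemma 2 $N_{[d]}$ is a linear combination of $e^d$ and of $e^{d-1-l}z\zeta^l$ with $l\in\{0,\dots,c-2,c\}$, $l\le d-1$. By (a), subtracting the same combination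 of $e^dG_{-1}$ and $e^{d-1-l}G_l$ raises the order of $N$, and by Step 4 the difference stays in $\mathcal N_c$. Iterating, the coefficient of each power of $e$ in each $a_i$ is determined at one stage, and $N=\sum a_i(e)G_i$. $\square$

**Remark (one codimension is not enough).** Let $M$ be a connected rational $BO(8)$-manifold with $4\mid\dim M$ and a non-trivial semi-free action all of whose fixed components have codimension $2c$, for one $c\in\{4,6\}$. Then $\varphi_W(M)=0$. Indeed, at $z=0$ one has $\sigma(z)\zeta_W(z)=1$ and $\sigma(z)=0$, so the formula for $\mathcal R$ gives $G_{-1}(e,0)=(\sigma(e/c)/(e/c))^c=:g(e)$, an invertible power series. Then $N=G_{-1}/g\in\mathcal N_c$ and $N(e,0)=1$, so $h(A,z)=N(A-mz,z)/\sigma(z)$ has the form $z^{-1}+h_+$ with $h_+\in\mathbb C[[A,z]]$, and $T_c^{w(\Lambda)}(h)=0$. By (6), only finitely many homogeneous parts of $h_+$ matter in (7), because the $x_j$ are nilpotent on $F$. Hence (7) gives $\langle e^{w\cdot s(M)},[M]\rangle=0$ at $w=w(\Lambda)$ for every $\Lambda$, and Lemma 1 applies. So a counterexample of our kind must mix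 codimensions.

## 6. Codimensions 8 and 12 have no common relation

**Proposition 5.** If $h\in V$ and $T_4^{w(\Lambda)}(h)=T_6^{w(\Lambda)}(h)=0$, then $h=0$.

*Proof.* Let $H=\sigma(z)h(A,z)\in\mathbb C[[A,z]]$. The hypothesis says $H(e+2z,z)\in\mathcal N_4$ and $H(e+3z,z)\in\mathcal N_6$. By Lemma 4 there are formal power series $a_i,b_j$ with
$$H(A,z)=\sum_{i\in I_4}a_i(A-2z)\,G_i^{(4)}(A-2z,z)=\sum_{j\in I_6}b_j(A-3z)\,G_j^{(6)}(A-3z,z).\tag{8}$$

**Step 1: the $a_i$ and $b_j$ are expansions of meromorphic functions on $\mathbb C$.** This step turns formal series into analytic objects. Put $p=A-2z$ and $t=A-3z$, so $z=p-t$ and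
$$\sum_{i\in I_4}a_i(p)\,G_i^{(4)}(p,p-t)=\sum_{j\in I_6}b_j(t)\,G_j^{(6)}(t,p-t).$$
Take the coefficients of $t^k$ for $k=0,\dots,4$. On the right they are finite linear combinations of entire functions of $p$. On the left they are $\frac{(-1)^k}{k!}\sum_ia_i(p)\,\partial_z^kG_i^{(4)}(p,p)$, where $\partial_z$ differentiates in the second variable. So the five series $a_i$ satisfy five linear equations with entire coefficients, whose determinant is, up to a non-zero constant, $\delta(p)=\det\big(\partial_z^kG_i^{(4)}(p,p)\big)_{k,i}$.

We show $\delta\not\equiv0$. Let $d_i$ be the degree of the lowest part of $G_i^{(4)}$; these degrees are $0,1,2,3,5$, with sum $11$. The entry $(k,i)$ has order at least $d_i-k$, and its part of degree $d_i-k$ is $\partial_z^k$ of the lowest part of $G_i^{(4)}$ (zero if $d_i<k$). The orders of differentiation add up to $10$. So $\delta$ begins in degree $\ge1$, and its part of degree $1$ is the Wronskian in $z$ of $1,\ z,\ z\zeta,\ z\zeta^2,\ z\zeta^4$ with $\zeta=z+e/4$, evaluated at $(e,z)=(p,p)$. Column operations with coefficients depending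 only on $e$ replace the first four functions by $1,z,z^2,z^3$, so the Wronskian is
$$1\cdot1\cdot2\cdot6\cdot\partial_z^4(z\zeta^4)=12\,(24z+96\zeta)=12\cdot24\,(5z+e),$$
which at $(p,p)$ is $12\cdot24\cdot6p\ne0$. Cramer's rule writes $a_i$ as a quotient of an entire function by $\delta$. So $a_i$ is the expansion of a meromorphic function on $\mathbb C$, holomorphic at $0$ because $a_i$ is a power series.

Likewise take coefficients of $p^k$, $k=0,\dots,6$, to get seven equations for the seven series $b_j$. The left side gives entire functions of $t$. The determinant is, up to a non-zero constant, $\det(\partial_z^kG_j^{(6)}(t,-t))_{k,j}$. It begins in degree $\ge(0+1+2+3+4+5+7)-21=1$, and its part of degree $1$ is the Wronskian of $1,z,\dots,z^5,z\zeta^6$ with $\zeta=z+e/6$, at $(e,z)=(t,-t)$. This is a non-zero constant times $\partial_z^6(z\zeta^6)=720(z+6\zeta)=720(7z+e)$, which is $720\cdot(-6t)\ne0$. So the $b_j$ are meromorphic on $\mathbb C$ and holomorphic at $0$.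

**Step 2: $H$ is entire on $\mathbb C^2$.** By Step 1 $H$ converges near $0$. The first expression in (8) extends it to a holomorphic function off the lines $p=\mathrm{const}$ through the poles of the $a_i$. The second extends it off the lines $t=\mathrm{const}$ through the poles of the $b_j$. Both families are locally finite. The two extensions agree near $0$, hence on the connected complement of all these lines. So $H$ is holomorphic off the points lying on a line of each family, and these form a discrete set. By Hartogs' theorem, isolated singularities in $\mathbb C^2$ are removable, so $H$ is entire.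

**Step 3: quasi-periodicity in $A$.** The shifts $(A,z)\mapsto(A+2\omega,z+\omega)$ and $(A,z)\mapsto(A+3\omega,z+\omega)$ leave $A-2z$ and $A-3z$ unchanged respectively. So Lemma 4(b), with $e=A-2z$ resp. $e=A-3z$ and $\psi^5=\psi^7=\psi$, gives
$$H(A+2\omega,z+\omega)=\psi(\omega)\,e^{\eta_\omega[3z+A+5\omega/2]}H(A,z),\qquad H(A+3\omega,z+\omega)=\psi(\omega)\,e^{\eta_\omega[4z+A+7\omega/2]}H(A,z).$$
In the first equation replace $A$ by $A+\omega$: then $H(A+3\omega,z+\omega)=\psi(\omega)e^{\eta_\omega[3z+A+7\omega/2]}H(A+\omega,z)$. Comparing with the second,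
$$H(A+\omega,z)=e^{\eta_\omega z}H(A,z)\qquad\text{for all }\omega\in\Lambda.\tag{9}$$

**Step 4: (9) forces $H=0$.** Fix $z\notin\Lambda$ and suppose $f(A)=H(A,z)\not\equiv0$. By (9) $f'/f$ is elliptic in $A$, so the number of zeros of $f$ in a period parallelogram with no zeros on its boundary is $\frac1{2\pi i}\oint f'/f\,dA=0$. Hence $f'/f$ is entire and elliptic, so it is a constant $\kappa$, and $f=Ce^{\kappa A}$. For a basis $\omega_1,\omega_2$ of $\Lambda$, with $\eta_i=\eta_{\omega_i}$, (9) gives $\kappa\omega_i=\eta_iz+2\pi i\,n_i$ with $n_i\in\mathbb Z$. Eliminating $\kappa$,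
$$z\,(\eta_1\omega_2-\eta_2\omega_1)=2\pi i\,(n_2\omega_1-n_1\omega_2).$$
By Legendre's relation $z=\pm(n_2\omega_1-n_1\omega_2)\in\Lambda$, a contradiction. So $H(\cdot,z)\equiv0$ for all $z\notin\Lambda$, hence $H\equiv0$ and $h=0$. $\square$

## 7. Admissible polynomials

We now look for functionals that behave like the left side of (7).

**Definition (admissible).** A homogeneous $\lambda\in R$ of degree $D$ is *admissible* if there are linear functionals $\nu_c:(\mathbb Q[s_2,s_3,\dots]\otimes U_c)_{D-c}\to\mathbb Q$ ($c=4,6$), extended by $0$ to other degrees, with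
$$\sum_{c=4,6}\nu_c\big(e^{w\cdot s}\,T_c^w(h)\big)=\begin{cases}0&\text{for all }h\in\mathbb Q[A,z],\\ \lambda(w)&\text{for }h=z^{-1}.\end{cases}\tag{10}$$
Here $\nu_c$ is applied to each coefficient of a monomial in $w$.

*Example.* In degree $D=4$ only $\nu_4$ on degree $0$ can be non-zero. The degree-$0$ component of $e^{w\cdot s}T_4^w(z^3)$ is $1$ by the example in Section 3, so (10) with $h=z^3$ forces $\nu_4(1)=0$. Hence $\lambda=4w_2\,\nu_4(1)=0$, and the only admissible element of degree $4$ is $0$. This is the computation $n_+=n_-$ for isolated fixed points in dimension $8$.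

*Ideal property.* Admissible elements of a fixed degree form a vector space. If $(\nu_c)$ belongs to $\lambda$, then $(\nu_c\circ\partial/\partial s_i)$ belongs to $w_i\lambda$, since $\partial_{s_i}e^{w\cdot s}=w_ie^{w\cdot s}$. So the span $\mathfrak l\subset R$ of the admissible elements is a graded ideal, and every homogeneous element of $\mathfrak l$ is admissible.

**Proposition 6.** For every lattice $\Lambda$ there is an admissible $\lambda$ with $\lambda(w(\Lambda))\ne0$.

*Proof.* Let $w_0=w(\Lambda)$.

**Step 1: reduction to finite dimensions.** We show that Proposition 5 already holds for suitable truncations. For $n\ge5$ let $V_n$ be spanned over $\mathbb C$ by $z^{-1}$ and the $A^iz^j$ with $i+j\le n$. Let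
$$T_w^{(n)}:V_n\to\bigoplus_{c=4,6}(U_c\otimes\mathbb C)_{\le n-c+1}$$
be the truncation of $(T_4^w,T_6^w)$ (with $w$ specialized to numbers), and $K_n=\ker T_{w_0}^{(n)}$. By (6), a homogeneous $h$ of degree $n$ contributes only in $x$-degrees $\ge n-c+1$. So forgetting the part of degree $n$ maps $K_n$ to $K_{n-1}$ for $n\ge6$. The kernel of this map consists of the homogeneous $h$ of degree $n$ for which the component of $T_c^{w_0}(h)$ of $x$-degree $n-c+1$ vanishes for $c=4,6$. By (6) this component has $w$-degree $0$, so it equals $T_c^0(h)$, which lives in that $x$-degree only. By Corollary 3 the map $K_n\to K_{n-1}$ is injective for $n\ge11$.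

The inverse limit of the $K_n$ is $\ker(T_4^{w_0},T_6^{w_0})\subset V$: an element of $V$ is a compatible sequence of truncations, and by (6) the parts of degree $>n$ do not affect $x$-degrees $\le n-c+1$. By Proposition 5 this limit is $0$. If all $K_n$ were non-zero, their dimensions would be non-increasing for $n\ge10$ and stabilize at a positive value. The maps would then eventually be isomorphisms, and the limit would be non-zero. So $K_n=0$ for some $n$, which we fix.

**Step 2: a minor.** Choose homogeneous $\mathbb Q$-bases: $z^{-1}$ and the monomials $A^iz^j$ for $V_n$, and a homogeneous basis of each $U_c$. Then $T_w^{(n)}$ is a matrix over $R$. By (6), its entry in row $\rho=(c,u_\rho)$, $\deg u_\rho=r_\rho$, and in a column of degree $n'$ is homogeneous of degree $r_\rho+c-1-n'$. Since the matrix is injective at $w_0$, some maximal minor $\lambda\in R$, formed from all columns and a set $\mathcal P$ of rows, satisfies $\lambda(w_0)\ne0$. By the form of the entry degrees, $\lambda$ is homogeneous, say of degree $D$. Let $\mu_\rho$, $\rho\in\mathcal P$, be the cofactor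 of row $\rho$ and column $z^{-1}$. That entry has degree $r_\rho+c$, so $\mu_\rho$ is homogeneous of degree $D-(r_\rho+c)$. Laplace expansion gives
$$\sum_{\rho\in\mathcal P}\mu_\rho\,T_{\rho,h}=\begin{cases}\lambda&\text{for }h=z^{-1},\\0&\text{for the other basis elements }h\text{ of }V_n.\end{cases}\tag{11}$$

**Step 3: the functionals.** For a monomial $s^I$ in $s_2,s_3,\dots$ and $\rho\in\mathcal P$ of type $c$ put $\nu_c(s^Iu_\rho)=I!\,[w^I]\mu_\rho$, where $[w^I]$ denotes the coefficient of $w^I$. Let $\nu_c$ be $0$ on $s^Iu$ for all other elements $u$ of the homogeneous basis of $U_c$. This is supported in degree $D-(r_\rho+c)+r_\rho=D-c$. Since $e^{w\cdot s}=\sum_Iw^Is^I/I!$, we get $\nu_c(e^{w\cdot s}u_\rho)=\mu_\rho(w)$. So (11) is (10) for $h$ in the basis of $V_n$. If $h$ is homogeneous of degree $>n$, then $T_c^w(h)$ has only $x$-degrees $>n-c+1$, and $\nu_c$ kills these. So (10) holds in general and $\lambda$ is admissible. $\square$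

## 8. From an admissible polynomial to a manifold

**Recollections.** For a map $X\to BSO\times Y$, an $X$-manifold is a closed oriented manifold $F$ with a lift to $X$ of a map $F\to BSO\times Y$ whose first component classifies the stable tangent bundle. Composing with the inversion $BSO\to BSO$ turns such tangential structures into normal ones. So the bordism groups $\Omega^X_n$ are the homotopy groups of the Thom spectrum of $-\gamma$, where $\gamma$ is the stable bundle pulled back from $BSO$. By the rational Hurewicz theorem and the Thom isomorphism,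
$$\Omega_n^X\otimes\mathbb Q\cong H_n(X;\mathbb Q),\qquad [F,f]\mapsto f_*[F].\tag{12}$$
In null-bordisms $W$, $TW|_{\partial W}$ is identified with $T\partial W\oplus\mathbb R$ by an outward normal.

We also use Kreck's Proposition 4 (*Surgery and duality*, Ann. of Math. 149 (1999)): if $B$ is connected with finite $[k/2]$-skeleton and $k\ge4$, every $k$-dimensional closed normal $B$-manifold can be changed by surgeries, hence within its $B$-bordism class, into one whose structure map to $B$ is $[k/2]$-connected.

**Proposition 7.** Let $\lambda\ne0$ be admissible of degree $D\ge10$. Then there are an integer $r\ge1$ and a connected rational $BO(8)$-manifold $M$ of dimension $2D$ with non-trivial semi-free $S^1$-action, fixed components of codimension $8$ or $12$, and $\langle e^{w\cdot s(M)},[M]\rangle=r\lambda(w)$.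

*A picture to keep in mind.* For $S^{2c}\subset\mathbb C^c\oplus\mathbb R$ the fixed set is two points of opposite sign, and their linear neighborhoods are two discs. The boundary orbit space is $\mathbb{CP}^{c-1}\sqcup-\mathbb{CP}^{c-1}$, which bounds the orbit space $W=\mathbb{CP}^{c-1}\times[0,1]$ of the rest. Stably $T\mathbb{CP}^{c-1}$ is $c\,\mathcal O(1)$, so $p_1=cx^2=2x\cdot(mx)$, in agreement with (5) for $e=0$. The proof follows the same pattern with general fixed sets.

*Proof.* Let $(\nu_c)$ belong to $\lambda$.

**Step 1: the fixed point sets.** We realize $\nu_c$ by a manifold $F_c$ with a bundle $\nu$ of rank $c$ such that $TF_c\oplus\nu$ is spin with rationally vanishing $p_1$. Let $X_c$ be the homotopy fibre of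
$$BSO\times BU(c)\to K(\mathbb Z/2,2)\times K(\mathbb Z,4)\quad\text{given by } w_2+c_1\ \text{ and }\ p_1+c_1^2-2c_2 .$$
The class $w_2+c_1$ is onto on $\pi_2$, so $X_c$ is simply connected. The class $p_1+c_1^2-2c_2$ is non-zero on $\pi_4$ and $\pi_3(BSO\times BU(c))=0$, so $\pi_3(X_c)$ is finite. All homotopy groups of $X_c$ are finitely generated, so $X_c$ has the homotopy type of a CW complex with finite skeleta. The rational cohomology of the fibre $K(\mathbb Z/2,1)\times K(\mathbb Z,3)$ of $X_c\to BSO\times BU(c)$ is $\Lambda(\iota_3)$, and $\iota_3$ transgresses to the non-zero-divisor $p_1+c_1^2-2c_2$ (up to sign). Therefore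
$$H^*(X_c;\mathbb Q)=\mathbb Q[p_i,c_j]/(p_1+c_1^2-2c_2)=\mathbb Q[s_2,s_3,\dots]\otimes U_c,$$
where $c_j$ is the $j$-th elementary symmetric function of $x_1,\dots,x_c$; the relation eliminates $s_1=p_1=-\sum x_j^2$. In particular $H^3(X_c;\mathbb Q)=0$.

An $X_c$-manifold gives an oriented $F$ with a complex bundle $\nu$ of rank $c$ such that
$$w_2(F)=c_1(\nu)\bmod2,\qquad p_1(F)+\sum_jx_j^2=0\ \text{ rationally},\tag{13}$$
with $x_j$ the Chern roots of $\nu$. The functional $\nu_c$ is an element of $H_{2(D-c)}(X_c;\mathbb Q)$, because $H^{2(D-c)}(X_c;\mathbb Q)$ is finite-dimensional. By (12), after multiplying both $\nu_c$ by a common positive integer they are realized as $u\mapsto\langle u,[F_c]\rangle$ by $X_c$-manifolds $F_c$ of dimension $2(D-c)\ge8$, possibly empty. By Kreck's proposition we may take $F_c\to X_c$ to be $4$-connected whenever $F_c\ne\emptyset$. Then $F_c$ is connected and simply connected, and $H^3(F_c;\mathbb Q)=H^3(X_c;\mathbb Q)=0$.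

Let $S(\nu)\subset D(\nu)$ be the sphere and disc bundles. The fibres of $S(\nu)\to F_c$ are spheres $S^{2c-1}$ with $2c-1\ge7$. By the homotopy exact sequence and the Gysin sequence,
$$S(\nu)\text{ is simply connected and }H^3(S(\nu);\mathbb Q)=0.\tag{14}$$

**Step 2: characteristic classes of the boundary orbit space.** The circle acts on $D(\nu)$ by scalars, freely on $S(\nu)$, with quotient $B_c=P(\nu)$. Let $x=c_1(\mathcal O(1))$; then $S(\nu)$ is the unit circle bundle of $\mathcal O(-1)$. From $TB_c\oplus\mathbb C\cong TF_c\oplus\nu\otimes\mathcal O(1)$ (pullbacks suppressed), (13), and $c$ even: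

- $w_2(B_c)=w_2(F_c)+c_1(\nu)+cx=0$ mod $2$, so $B_c$ is spin;
- $p_1(B_c)=p_1(F_c)+\sum_j(x_j+x)^2=2x\,c_1(\nu)+cx^2=2x\mathsf A$ rationally, with $\mathsf A:=c_1(\nu)+mx\in H^2(B_c;\mathbb Z)$;
- $s_i(B_c)=s_i(F_c)+\sum_j(x_j+x)^{2i}$.

For a polynomial $f$ with coefficients in $H^*(F_c;\mathbb Q)$,
$$\int_{P(\nu)}f(x)=\int_{F_c}\operatorname{Res}_{z=0}\frac{f(z)}{\prod_j(x_j+z)}\,dz .\tag{15}$$
Indeed both sides are linear over $H^*(F_c;\mathbb Q)$. Both vanish on multiples of $\prod_j(x_j+x)$: this class is $0$ in $H^*(P(\nu))$ because $\nu\otimes\mathcal O(1)$ has a nowhere zero section, and on the right a polynomial has no residue. Both agree on $1,x,\dots,x^{c-1}$: integration over the fibre gives $0,\dots,0,1$ on each side.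

**Step 3: the boundary orbit space bounds.** Both $B_c$ have dimension $2(D-c)+2(c-1)=2D-2$. For $h\in\mathbb Q[A,z]$, by (15), Step 2 and (10), up to the common positive multiple,
$$\sum_c\big\langle e^{w\cdot s(B_c)}h(\mathsf A,x),[B_c]\big\rangle=\sum_c\nu_c\big(e^{w\cdot s}\,T_c^w(h)\big)=0 .$$
So all numbers $\langle s^I\mathsf A^ix^j,[B]\rangle$ of $B:=B_4\sqcup B_6$ vanish, where $s^I$ runs over monomials in $s_2,s_3,\dots$.

Let $X_\partial$ be the homotopy fibre of $p_1-2x\mathsf A:BSpin\times\mathbb{CP}^\infty\times\mathbb{CP}^\infty\to K(\mathbb Q,4)$. As in Step 1, $H^*(X_\partial;\mathbb Q)=\mathbb Q[s_2,s_3,\dots,\mathsf A,x]$. Choose a spin structure on $B$ and a lift to $X_\partial$, which exists since $p_1(B)=2x\mathsf A$ rationally. The class of $B$ in $\Omega_*^{X_\partial}\otimes\mathbb Q=H_*(X_\partial;\mathbb Q)$ pairs to zero with all of $H^*(X_\partial;\mathbb Q)$, hence is zero. So for some $r'\ge1$ the multiple $r'B$ bounds a compact spin manifold $W$ of dimension $2D-1$ with classes $x,\mathsf A\in H^2(W;\mathbb Z)$ extending those on the boundary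 and $p_1(W)=2x\mathsf A$ in $H^4(W;\mathbb Q)$.

We may take $W$ connected: discard closed components and form connected sums of the remaining ones in the interior. The connecting spheres $S^{2D-2}$ have $H^1=H^2=0$ and $H^3(\,\cdot\,;\mathbb Q)=0$, so by Mayer–Vietoris $x$ and $\mathsf A$ extend and the relation $p_1=2x\mathsf A$ persists.

**Step 4: gluing.** Let $Z\to W$ be the unit circle bundle of the complex line bundle with Chern class $-x$. Its restriction to $\partial W$ is equivariantly isomorphic to $S:=r'(S(\nu_4)\sqcup S(\nu_6))$, where $\nu_c$ now also denotes the bundle over $F_c$. Over a collar $\partial W\times[0,1)$, $Z$ is equivariantly $S\times[0,1)$, and $S(\nu)$ has a radial invariant collar in $D(\nu)$. So there is a smooth closed $S^1$-manifold of dimension $2D$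
$$M=r'\big(D(\nu_4)\sqcup D(\nu_6)\big)\cup_SZ .$$

*Orientation.* Orient $D(\nu_c)$ by $F_c$ and the complex structure of $\nu$, and $Z$ by (orbit direction, $TW$). At $v\in S(\nu_c)$ let $n$ be the outward normal of $D(\nu_c)$ and $\mathsf h$ the complex orthogonal complement of $v$ in the fibre of $\nu$. Then $D(\nu_c)$ is oriented by $(TF_c,n,iv,\mathsf h)$. As $\dim F_c$ is even, $\partial D(\nu_c)$ is oriented by $(TF_c,iv,\mathsf h)$, equivalently by $(iv,TB_c)$ with $TB_c=TF_c\oplus\mathsf h$. With $n_W$ the outward normal of $W$, $Z$ is oriented by $(iv,n_W,TB_c)=-(n_W,iv,TB_c)$, so $\partial Z=-(iv,TB_c)$. The two boundary orientations are opposite, so $M$ is oriented compatibly with all pieces.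

*Connectedness and action.* If both $F_c$ were empty, both functionals would be $0$ and $\lambda=0$. So $M\ne\emptyset$ and $\partial W\ne\emptyset$. As $W$ is connected, so is $Z$, and every copy of $D(\nu_c)$ meets $Z$; hence $M$ is connected. The action is free on $Z$ and by scalars on the $D(\nu_c)$. So it is semi-free and non-trivial with $M^{S^1}=r'(F_4\sqcup F_6)$, of codimensions $8$ and $12$.

**Step 5: $M$ is a rational $BO(8)$-manifold.** The two pieces have the right classes, and (14) excludes corrections from the gluing.

*Spin.* On $D(\nu_c)$, $w_2=w_2(F_c)+c_1(\nu)=0$ by (13). On $Z$, $w_2=0$ because $TZ=\pi^*TW\oplus\mathbb R$, with $\pi:Z\to W$ the projection. By (14) $H^1(S;\mathbb Z/2)=0$, so $H^2(M;\mathbb Z/2)$ injects into the direct sum of the $H^2(\,\cdot\,;\mathbb Z/2)$ of the pieces, and $w_2(M)=0$.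

*First Pontrjagin class.* On $D(\nu_c)$, $p_1=p_1(F_c)+\sum x_j^2=0$ rationally. On $Z$, $p_1(Z)=\pi^*(2x\mathsf A)=0$, because $\pi^*x=0$: a line bundle is trivialized over its own circle bundle. By (14) $H^3(S;\mathbb Q)=0$, so Mayer–Vietoris gives $p_1(M)=0$ in $H^4(M;\mathbb Q)$. (Fibres $S^{2c-1}$ of dimension larger than $3$ were needed here; rank $c=2$ would not give (14) by this argument.)

**Step 6: characteristic numbers.** Let $P$ be a polynomial of degree $D$ in $s_2,s_3,\dots$. The localization formula gives
$$\langle P(s(M)),[M]\rangle=r'\sum_c\int_{F_c}\frac{P\big(s_i(F_c)+\sum_j(x_j+z)^{2i}\big)}{\prod_j(x_j+z)} .$$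
The integrand is homogeneous of degree $D-c$, which is the degree of $[F_c]$, so each summand has degree $0$ in $z$ and is a constant. It therefore equals $\int_{F_c}\operatorname{Res}_{z=0}z^{-1}P(\dots)/\prod_j(x_j+z)\,dz$. Applying this to the part of degree $D$ of $e^{w\cdot s}$, we see that $\langle e^{w\cdot s(M)},[M]\rangle$ is a positive integral multiple of $\sum_c\nu_c(e^{w\cdot s}T_c^w(z^{-1}))=\lambda(w)$, by (10). $\square$

## 9. A non-zero Witten genus: proof of Theorem A

Choose any $\tau$ in the upper half plane. By Proposition 6 there is an admissible $\lambda$ with $\lambda(w(\Lambda_\tau))\ne0$. Since $g_2,g_3$ of $\Lambda_\tau$ are not both $0$, (2) shows $w_2(\Lambda_\tau)\ne0$ or $w_3(\Lambda_\tau)\ne0$. By the ideal property we may multiply $\lambda$ by a power of $w_2$ or $w_3$ that does not vanish at $w(\Lambda_\tau)$, and so assume $\deg\lambda\ge10$. Proposition 7 gives a connected rational $BO(8)$-manifold $M$ with non-trivial semi-free $S^1$-action and fixed components of codimension $8$ or $12$. By Lemma 1,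
$$\varphi_W(M)(e^{2\pi i\tau})=r\,\lambda(w(\Lambda_\tau))\ne0 .$$
Hence $\varphi_W(M)\ne0$, and the $S^1$-version of Theorem 1 is false. $\blacksquare$

## 10. The ideal generated by the Witten genera: proof of Theorem B

**Part 1: divisibility by $\Delta$.** If $4\nmid\dim M$, then $\varphi_W(M)=0$. Otherwise $\varphi_W(M)\in\mathbb Q[E_4,E_6]$ is homogeneous by Section 2. Its constant term in $q$ is $\hat A(M)$, which vanishes by the theorem of Atiyah and Hirzebruch quoted in Section 1. A homogeneous element of $\mathbb Q[E_4,E_6]$ with zero constant term is divisible by $\Delta$.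

**Part 2: realization.** By (2) the homomorphism $R\to\mathbb Q[g_2,g_3]$, $w_i\mapsto w_i(\Lambda)$ (as universal polynomials in $g_2,g_3$), is graded and onto. So the image $\mathcal J$ of $\mathfrak l$ is a graded ideal. Every $(g_2,g_3)\in\mathbb C^2$ with $g_2^3-27g_3^2\ne0$ comes from a lattice, so by Proposition 6 some element of $\mathcal J$ does not vanish there. Thus the common zeros of $\mathcal J$ lie in $\{g_2^3-27g_3^2=0\}$, and by the Nullstellensatz $(g_2^3-27g_3^2)^N\in\mathcal J\otimes\mathbb C$ for some $N\ge1$. As $(\mathcal J\otimes\mathbb C)\cap\mathbb Q[g_2,g_3]=\mathcal J$, this power lies in $\mathcal J$.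

For $\Lambda_\tau$ we have $g_2^3-27g_3^2=\Delta$, $g_2=E_4/12$, $g_3=-E_6/216$. So for homogeneous $F\ne0$ the form $\Delta^NF$ is the image of a homogeneous $\lambda\in\mathfrak l$ of degree $12N+\mathrm{wt}(F)\ge10$. It is non-zero because its image is, and it is admissible because homogeneous elements of $\mathfrak l$ are. Proposition 7 gives $M$ with $\langle e^{w\cdot s(M)},[M]\rangle=r\lambda(w)$, and Lemma 1, for all $\tau$, gives $\varphi_W(M)=r\,\Delta^NF$.

**The radical.** By part 1 the ideal generated by the Witten genera is contained in $(\Delta)$, which is prime because $E_4^3-E_6^2$ is irreducible in $\mathbb Q[E_4,E_6]$. So its radical is contained in $(\Delta)$. By part 2 with $F=1$ the ideal contains $\Delta^N$, so its radical contains $\Delta$. Hence the radical is $(\Delta)$. $\blacksquare$
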